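# Coloring first differences along a Souslin branch: ccc posets without the Knaster property

## 1. A ground-model set meets every color

The question concerns forcing with a special Souslin tree $S$. A poset is *ccc* if it has no uncountable antichain, that is, if every uncountable subset contains two compatible conditions. It has the *Knaster property* if every uncountable subset contains an uncountable set of pairwise compatible conditions. Assume the forcing axiom $PFA(S)$ (recalled in Section 2) and force with $S$. In the extension, does every ccc poset have the Knaster property? The question comes from "Forcing With A Coherent Souslin Tree", http://www.math.toronto.edu/~stevo/todorcevic_chain_cond.pdf. We shall see that the answer is no, and that $PFA(S)$ plays no part in the argument.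

The proof turns on one coloring of $\omega_1$ read off from the generic branch. We begin with the coloring and the one fact about it that is easy.

**Definition (coherent Souslin tree).** A coherent Souslin tree is a Souslin tree $S\subseteq\omega^{<\omega_1}$ (an uncountable tree, ordered by end-extension, with no uncountable chains and no uncountable antichains) such that:

- (i) $S$ is closed under initial segments;
- (ii) for all $s,t\in S$ the set $\{\xi\in\operatorname{dom}(s)\cap\operatorname{dom}(t):s(\xi)\ne t(\xi)\}$ is finite;
- (iii) if $s\in S$ and $t:\operatorname{dom}(s)\to\omega$ differs from $s$ in only finitely many places, then $t\in S$;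
- (iv) $S$ is normal: every node has extensions in $S$ at every higher countable level and has at least two immediate successors.

To see what (i)–(iv) say, look at the tree of all $s:\alpha\to\omega$, $\alpha<\omega_1$, with $s(\xi)=0$ for all but finitely many $\xi$. It satisfies (i)–(iv), but it is not Souslin. The constant zero functions form an uncountable chain. The functions $t_\alpha$ with domain $\alpha+1$, zero below $\alpha$ and $t_\alpha(\alpha)=1$, form an uncountable antichain, because for $\alpha<\beta$ the functions $t_\alpha$ and $t_\beta$ differ at $\alpha$. A coherent Souslin tree has the same local flexibility and no such chains or antichains.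

From now on $S$ is a coherent Souslin tree in $V$. As a forcing notion, longer nodes are stronger; two nodes are compatible exactly when they are comparable, so $S$ is ccc and $\omega_1^{V[b]}=\omega_1^V$, where $b$ is the union of the $V$-generic filter. By (iv) the sets $\{s\in S:\operatorname{dom}s\ge\alpha\}$ are dense, so $b$ is a function from $\omega_1$ to $\omega$; and $b\restriction\alpha\in S$ for every $\alpha<\omega_1$, by (i).

**Definition (the coloring).** Fix an integer $m\ge2$. In $V$ choose $s_\eta\in S$ with $\operatorname{dom}s_\eta=\eta$ for each $\eta<\omega_1$. For a cofinal branch $c:\omega_1\to\omega$ of $S$ put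
$$\sigma_c(\eta)=\sum_{\xi<\eta}\bigl(c(\xi)-s_\eta(\xi)\bigr)\bmod m\ \in\ \mathbb Z/m .$$
Since $c\restriction\eta$ and $s_\eta$ are both in $S$, only finitely many summands are nonzero, by (ii). Let $E_i[c]=\{\eta<\omega_1:\sigma_c(\eta)=i\}$ and $E_i=E_i[b]$.

For instance, with $m=2$, if $s_4=(0,0,0,0)$ and $b\restriction4=(1,0,3,2)$, then $\sigma_b(4)=6\bmod2=0$. Changing one value of $b$ below $4$ by $1$ changes $\sigma_b(4)$ to $1$. This is the whole point of the coloring: one small change of the branch at $\xi$ shifts the colors of *all* $\eta>\xi$ by the same amount.

**Lemma 1 (the easy case).** Let $A\in V$ be an uncountable subset of $\omega_1$ and $i\in\mathbb Z/m$. Then $A\cap E_i\ne\emptyset$ in $V[b]$.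

*Proof.* We show that the conditions forcing $A\cap E_i\neq\emptyset$ are dense. Let $s\in S$ and $\xi=\operatorname{dom}s$. Pick $\eta\in A$ with $\eta>\xi$, and by (iv) pick $t\in S$ extending $s$ with $\operatorname{dom}t=\eta$. Let $r=\sum_{\nu<\eta}(t(\nu)-s_\eta(\nu))\bmod m$, and let $k\in\{0,\dots,m-1\}$ satisfy $r+k\equiv i$. Let $t'$ be $t$ with the value $t(\xi)$ replaced by $t(\xi)+k$. By (iii), $t'\in S$. As $\xi\notin\operatorname{dom}s$, the node $t'$ still extends $s$. If $t'\subset b$, then $b\restriction\eta=t'$, so $\sigma_b(\eta)=r+k=i$ and $\eta\in A\cap E_i$. $\square$

Applying Lemma 1 to the sets $[\zeta,\omega_1)$, we see that every $E_i$ is uncountable.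

What changes if $A$ is an uncountable set in $V[b]$ rather than in $V$? The statement becomes false: $A=E_0$ is uncountable and misses $E_1$. Nor can one pass to a smaller set in $V$, because by Lemma 1 with $i=1$ the set $E_0$ contains no uncountable set from $V$.

The proof breaks at an identifiable place. If $A$ has only a name, we need a condition $t$ that forces some $\eta$ into $\dot A$. This $t$ may well have height at least $\eta$, and then it has already decided $\sigma_b(\eta)$. We can still modify $t$ at one place below $\eta$, but the modified $t'$ need not force $\eta\in\dot A$. In Lemma 1 the set stood still while the branch moved; now the set moves with the branch.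

So the colors cannot be met by all uncountable sets of $V[b]$. The plan is to find a rich class of sets of ordinals in $V[b]$ for which the moving of the set does no harm, and then to build posets that see only sets of this class.

## 2. Products of ccc posets, and the theorems

**Definition ($PFA(S)$).** This is the proper forcing axiom relativized to $S$: for every proper poset $\mathcal P$ that preserves $S$ as a Souslin tree, and every family $\mathcal D$ of $\aleph_1$ dense subsets of $\mathcal P$, there is a filter $G\subseteq\mathcal P$ meeting every member of $\mathcal D$.

It is a textbook fact that $\mathrm{MA}_{\aleph_1}$ implies that every ccc poset has the Knaster property. It is also known that $\mathrm{MA}_{\aleph_1}$ fails in any forcing extension by a Souslin tree, so one cannot answer the question with yes by way of full $\mathrm{MA}_{\aleph_1}$. This alone does not answer it with no.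

Where should one look for a poset that is ccc and not Knaster? A useful textbook fact is that if $P$ is Knaster and $Q$ is ccc, then $P\times Q$ is ccc. Indeed, let $(p_\gamma,q_\gamma)$, $\gamma<\omega_1$, be conditions. On an uncountable set of indices the $p_\gamma$ are pairwise compatible: if one condition occurs uncountably often, keep those indices; otherwise there are uncountably many different $p_\gamma$, and the Knaster property applies. Among these indices there are $\gamma\neq\delta$ with $q_\gamma,q_\delta$ compatible, since $Q$ is ccc. Hence *two ccc posets with a non-ccc product* are both counterexamples. This suggests the following target.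

**Theorem 2 (ZFC).** In $V[b]$ there are two ccc posets $Q_0,Q_1$ of size $\aleph_1$ whose product is not ccc. Neither of them has an uncountable subset of pairwise compatible conditions. In particular, neither has the Knaster property.

**Theorem 3 (strong form, ZFC).** For every integer $m\ge2$ there are in $V[b]$ posets $Q_I$ ($I\subseteq\mathbb Z/m$), each of size $\aleph_1$, such that for all $I_1,\dots,I_k\subseteq\mathbb Z/m$ (repetitions allowed, $k\ge1$):

1. $Q_{I_1}\times\dots\times Q_{I_k}$ is ccc if and only if $I_1\cap\dots\cap I_k\ne\emptyset$.
2. If $\emptyset\ne I\subsetneq\mathbb Z/m$, then all finite powers of $Q_I$ are ccc, but $Q_I$ has no uncountable set of pairwise compatible conditions.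

**Corollary 4.** Let $K$ be a finite simplicial complex with vertex set $\{1,\dots,n\}$, every vertex being in $K$. Then in $V[b]$ there are posets $Q_1,\dots,Q_n$ such that for nonempty $A\subseteq\{1,\dots,n\}$, the product $\prod_{j\in A}Q_j$ is ccc iff $A\in K$. For example, for each $n\ge2$ there are $n$ posets such that any $n-1$ of them have ccc product, but the product of all $n$ is not ccc.

Theorem 2 is the case $m=2$ of Theorem 3, with $Q_0=Q_{\{0\}}$ and $Q_1=Q_{\{1\}}$: the intersection $\{0\}\cap\{1\}$ is empty, and part 2 applies to each of the two sets. A poset that is uncountable and has no uncountable set of pairwise compatible conditions is not Knaster.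

The ground model and the generic branch are arbitrary in these statements, so every condition of $S$ forces them. Hence $S$ forces that some ccc poset fails to have the Knaster property. This holds in ZFC, so in particular under $PFA(S)$ the answer to the question is **no**.

## 3. Moving the branch inside one model

The one-place modification in Lemma 1 is best seen as an automorphism of $S$. Let $\tau:\omega\to\omega$ be the permutation that cyclically permutes each block $\{mk,mk+1,\dots,mk+m-1\}$, so that $\tau(v)\equiv v+1\pmod m$. (For $m=2$ it exchanges $0$ with $1$, $2$ with $3$, and so on.) For $\xi<\omega_1$ define $\pi_\xi:S\to S$ as follows: $\pi_\xi(s)=s$ if $\operatorname{dom}s\le\xi$, and otherwise $\pi_\xi(s)$ is $s$ with the value $s(\xi)$ replaced by $\tau(s(\xi))$.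

By (iii), $\pi_\xi$ maps $S$ into $S$. It preserves domains and end-extension, and it has an inverse of the same kind, given by $\tau^{-1}$. So $\pi_\xi\in V$ is an automorphism of $S$ that fixes all nodes of height $\le\xi$. For each integer $k\ge0$ let $b_k=\pi_\xi^k[b]$ be the image branch; it is $b$ with $b(\xi)$ replaced by $\tau^k(b(\xi))$. Three things follow.

- Because $\pi_\xi^k$ is an automorphism in $V$, the branch $b_k$ is $V$-generic and $V[b_k]=V[b]$.
- The branches $b_k$ and $b$ pass through the same nodes of height $\le\xi$.
- For $\eta>\xi$ the sums defining $\sigma_{b_k}(\eta)$ and $\sigma_b(\eta)$ differ only at $\xi$, and there by $\tau^k(b(\xi))-b(\xi)\equiv k$. Therefore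
$$\sigma_{b_k}(\eta)=\sigma_b(\eta)+k\quad\text{for all }\eta>\xi.\tag{1}$$

Now suppose a condition $s\subset b$ forces that a set $\dot A$ misses the color $i$. Take $\xi\ge\operatorname{dom}s$. Then $b_0,\dots,b_{m-1}$ all pass through $s$, so interpreting the name by each of them gives sets $A_0,\dots,A_{m-1}$, *all in the same model* $V[b]$, with $A_k\cap E_i[b_k]=\emptyset$. If the $A_k$ had a common element $\eta>\xi$, we would be done: by (1) the colors $\sigma_{b_k}(\eta)$, $k<m$, run through all of $\mathbb Z/m$, so one of them is $i$, a contradiction.

So we do not keep the set still; we let it move, and ask only that the $m$ resulting sets have a common element above $\xi$. For the bad example $\dot A=E_0[\dot b]$ this fails, as it must: by (1), $A_k=E_0[b_k]$ agrees above $\xi$ with $\{\eta:\sigma_b(\eta)=-k\}$, and these sets are disjoint for different $k<m$.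

What we need is a class of sets in $V[b]$ any finitely many of which have common elements above any given countable ordinal. The sets of first differences in a coherent Aronszajn tree have this property.

## 4. A coherent tree of finite-to-one functions

Write $f=^*g$ if $f$ and $g$ have the same domain and differ at only finitely many points. A function into $\omega$ is finite-to-one if it takes each value only finitely often.

**Lemma 5.** In $V$ there are finite-to-one functions $e_\alpha:\alpha\to\omega$ ($\alpha<\omega_1$) with $e_\beta\restriction\alpha=^*e_\alpha$ for $\alpha<\beta$.

*Proof.* We construct $e_\alpha$ by recursion, keeping both properties. Let $e_0=\emptyset$ and $e_{\alpha+1}=e_\alpha\cup\{(\alpha,0)\}$; this is finite-to-one, and for $\beta\le\alpha$ we have $e_{\alpha+1}\restriction\beta=e_\alpha\restriction\beta=^*e_\beta$.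

For limit $\alpha$ choose $0=\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$, and let
$$e_\alpha(\xi)=\max(e_{\alpha_{n+1}}(\xi),n)\quad\text{for }\xi\in[\alpha_n,\alpha_{n+1}).$$
If $e_\alpha(\xi)=k$ with $\xi\in[\alpha_n,\alpha_{n+1})$, then $n\le k$ and $e_{\alpha_{n+1}}(\xi)\le k$. For each of the finitely many $n\le k$ there are only finitely many such $\xi$, because $e_{\alpha_{n+1}}$ is finite-to-one. So $e_\alpha$ is finite-to-one. Next, on $[\alpha_n,\alpha_{n+1})$ the functions $e_\alpha$ and $e_{\alpha_{n+1}}$ differ only where $e_{\alpha_{n+1}}(\xi)<n$, which is at finitely many points. Let $\beta<\alpha$. Only finitely many of the intervals meet $\beta$. On the part of $[\alpha_n,\alpha_{n+1})$ below $\beta$, $e_\alpha$ differs finitely often from $e_{\alpha_{n+1}}$, which differs finitely often from $e_\beta$ by the inductive hypothesis. Hence $e_\alpha\restriction\beta=^*e_\beta$. $\square$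

*Example.* Each $e_n$ with $n<\omega$ is constantly $0$. If we choose $\alpha_n=n$ for $\alpha=\omega$, then $e_\omega(n)=\max(0,n)=n$, so $e_\omega$ is the identity. Then $e_2\subset e_3$, whereas $e_2=(0,0)$ and $e_\omega\restriction 2=(0,1)$ first differ at $1$.

**Definition (the tree $T$ and first differences).** Let $T$ be the set of all $t:\alpha\to\omega$, $\alpha<\omega_1$, with $t=^*e_\alpha$, ordered by $\subseteq$. Two nodes are incomparable if neither extends the other; equivalently, they differ at some point of both domains. For incomparable $t,t'$ let $\Delta(t,t')=\min\{\xi:t(\xi)\ne t'(\xi)\}$. For $Y\subseteq T$ let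
$$\Delta(Y)=\{\Delta(t,t'):t,t'\in Y\text{ incomparable}\}.$$

We use four properties of $T$. It is closed under restrictions, since $t=^*e_\alpha$ and $\gamma\le\alpha$ give $t\restriction\gamma=^*e_\alpha\restriction\gamma=^*e_\gamma$. Consequently, if $t,t'\in T$ and $\gamma\le\operatorname{dom}t,\operatorname{dom}t'$, then $t\restriction\gamma=^*t'\restriction\gamma$. Its levels are countable, since a function on a countable set has only countably many finite modifications into $\omega$. Its nodes are finite-to-one, being finite modifications of finite-to-one functions. The definition of $T$ gives the same set in $V$ and in $V[b]$, as a finite modification of a function in $V$ is in $V$.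

**Lemma 6.** In $V[b]$ no uncountable $Y\subseteq T$ is a chain.

*Proof.* Let $Y$ be an uncountable chain. Its members have different domains, so $g=\bigcup Y$ is a function from $\omega_1$ to $\omega$, and every $g\restriction\alpha$ is in $T$. As $\omega_1$ is uncountable, $g$ is constant on an uncountable set. Choose $\alpha<\omega_1$ such that infinitely many points of this set lie below $\alpha$. Then $g\restriction\alpha\in T$ is not finite-to-one, a contradiction. $\square$

## 5. First differences meet every color

We work in $V[b]$. The next lemma is the only place where coherence of $T$ is used. It takes $n$ nodes above each $\gamma$ and makes them look alike: they differ only below a fixed $\zeta$, and there they do not depend on $\gamma$.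

**Lemma 7 (alignment).** Let $n\ge1$ and $\zeta_0<\omega_1$, and for every limit $\gamma<\omega_1$ let $t^0_\gamma,\dots,t^{n-1}_\gamma\in T$ be nodes with domains $\ge\gamma$. Then there are an uncountable set $\Gamma$ of limit ordinals, an ordinal $\zeta\ge\zeta_0$, and nodes $h_0,\dots,h_{n-1}\in T$ with domain $\zeta$ such that for all $\gamma\in\Gamma$ and $l<n$:
$$\zeta\le\gamma,\qquad t^l_\gamma\restriction\zeta=h_l,\qquad t^l_\gamma(\nu)=t^0_\gamma(\nu)\ \text{ for }\zeta\le\nu<\gamma.\tag{2}$$
Moreover, let $\gamma<\delta$ be in $\Gamma$ such that $t^0_\gamma\restriction\gamma$ and $t^0_\delta\restriction\delta$ are incomparable, with first difference $\eta$. Then $\zeta\le\eta<\gamma$, and for all $l,l'<n$ the nodes $t^l_\gamma$ and $t^{l'}_\delta$ are incomparable, with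
$$\Delta(t^l_\gamma,t^{l'}_\delta)=\begin{cases}\eta&\text{if }h_l=h_{l'},\\ \Delta(h_l,h_{l'})&\text{if }h_l\ne h_{l'}.\end{cases}\tag{3}$$

*Proof.*

**Step 1: find $\Gamma$ and $\zeta$.** The purpose is to make the places of disagreement bounded by a fixed ordinal. For limit $\gamma$ the set $D_\gamma=\{\nu<\gamma:\exists l<n\ \ t^l_\gamma(\nu)\ne t^0_\gamma(\nu)\}$ is finite, by coherence of $T$. So $\gamma\mapsto\max D_\gamma$ (or $0$ if $D_\gamma=\emptyset$) is a regressive function. By Fodor's lemma it has a constant value $\nu_0$ on a stationary set. Let $\zeta=\max(\zeta_0,\nu_0+1)$ and discard from the stationary set all $\gamma<\zeta$. For the remaining $\gamma$ we have $D_\gamma\subseteq\zeta\le\gamma$. Since level $\zeta$ of $T$ is countable, there are only countably many possible sequences $(t^0_\gamma\restriction\zeta,\dots,t^{n-1}_\gamma\restriction\zeta)$. So we may pass to an uncountable $\Gamma$ on which this sequence is constant, say $(h_0,\dots,h_{n-1})$. This gives (2).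

**Step 2: compute the first differences.** The purpose is (3). Let $\gamma,\delta,\eta$ be as stated. Then $\eta<\gamma$, because $\eta$ is in the domain of $t^0_\gamma\restriction\gamma$; and $\eta\ge\zeta$, because both nodes restrict to $h_0$ on $\zeta$. Suppose $h_l=h_{l'}$. Then $t^l_\gamma$ and $t^{l'}_\delta$ agree below $\zeta$, and on $[\zeta,\gamma)$ they coincide with $t^0_\gamma$ and $t^0_\delta$ respectively, by (2) for $\gamma$ and for $\delta>\gamma$. So their first difference is $\eta$. Suppose $h_l\ne h_{l'}$. These functions have the same domain $\zeta$, so they differ at a point below $\zeta$, and the first such point is also the first difference of their extensions $t^l_\gamma$ and $t^{l'}_\delta$. $\square$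

**Lemma 8 (common first differences).** Let $Y_0,\dots,Y_{k-1}\subseteq T$ be uncountable, $k\ge1$, and $\zeta_0<\omega_1$. Then there is $\eta\ge\zeta_0$ with $\eta\in\bigcap_{i<k}\Delta(Y_i)$.

*Proof.* Levels of $T$ are countable, so an uncountable $Y_i$ has nodes of arbitrarily large countable height; for each limit $\gamma$ choose $t^i_\gamma\in Y_i$ with domain $\ge\gamma$. Apply Lemma 7. The nodes $t^0_\gamma\restriction\gamma$, $\gamma\in\Gamma$, have different domains, so they form an uncountable subset of $T$, and by Lemma 6 two of them, for some $\gamma<\delta$, are incomparable. Let $\eta$ be their first difference. Then $\eta\ge\zeta\ge\zeta_0$, and (3) with $l=l'=i$ gives $\Delta(t^i_\gamma,t^i_\delta)=\eta$ for every $i<k$. As $t^i_\gamma,t^i_\delta\in Y_i$, this puts $\eta$ in every $\Delta(Y_i)$. $\square$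

This is the property asked for at the end of Section 3, and it allows $Y_i$ from $V[b]$. The generality is needed: $Y=\{e_\alpha:\alpha\in E_0\}$ is an uncountable subset of $T$ with no uncountable subset in $V$, since the set of domains of such a subset would be an uncountable set in $V$ contained in $E_0$, against Lemma 1.

**Lemma 9.** For every uncountable $Y\subseteq T$ in $V[b]$ and every $i\in\mathbb Z/m$, $\Delta(Y)\cap E_i\ne\emptyset$.

*Proof.* Suppose this fails for some $Y$ and $i$. Then some $s\subset b$ forces "there is an uncountable $Y\subseteq T$ with $\Delta(Y)\cap E_i[\dot b]=\emptyset$", where $\dot b$ names the generic branch. (The tree $T$ and the nodes $s_\eta$ are in $V$.)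

**Step 1: produce $m$ bad sets in one model.** Let $\xi\ge\operatorname{dom}s$ be countable and let $b_k=\pi_\xi^k[b]$ for $k<m$. Each $b_k$ is $V$-generic, passes through $s$, and $V[b_k]=V[b]$. So the forced statement holds in $V[b]$ for every $b_k$: there are uncountable $Y_k\subseteq T$ in $V[b]$ with $\Delta(Y_k)\cap E_i[b_k]=\emptyset$.

**Step 2: find one ordinal that contradicts one of them.** By Lemma 8 with $\zeta_0=\xi+1$ there is $\eta>\xi$ in $\bigcap_{k<m}\Delta(Y_k)$. Choose $k<m$ with $\sigma_b(\eta)+k=i$. By (1), $\sigma_{b_k}(\eta)=i$, so $\eta\in\Delta(Y_k)\cap E_i[b_k]$, a contradiction. $\square$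

## 6. Finite sets whose first differences have colors in $I$

**Definition (the posets).** In $V[b]$, for $I\subseteq\mathbb Z/m$ let $Q_I$ be the set of finite $F\subseteq\omega_1$ such that for all distinct $\alpha,\beta\in F$, the nodes $e_\alpha$ and $e_\beta$ are incomparable and $\sigma_b(\Delta(e_\alpha,e_\beta))\in I$. Order $Q_I$ by reverse inclusion.

In the example after Lemma 5, $\{2,3\}$ is in no $Q_I$, because $e_2\subset e_3$; and $\{2,\omega\}\in Q_I$ iff $\sigma_b(1)\in I$, that is, iff $b(0)-s_1(0)\bmod m$ is in $I$.

All singletons are in $Q_I$, so $Q_I$ has size $\aleph_1$. Two conditions $F,F'\in Q_I$ are compatible if and only if $F\cup F'\in Q_I$: if the union is a condition it extends both, and conversely a common extension contains $F\cup F'$, while $Q_I$ is closed under subsets.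

We shall use the $\Delta$-system lemma in indexed form: for finite sets $F_\gamma$ ($\gamma<\omega_1$) there are an uncountable set of indices and a set $R$ with $F_\gamma\cap F_\delta=R$ for distinct $\gamma,\delta$ from it. If one set occurs for uncountably many $\gamma$, take those $\gamma$ and let $R$ be that set; otherwise uncountably many different sets occur, and the usual lemma applies.

**Proposition 10.** If $I_1\cap\dots\cap I_k=\emptyset$, then $Q_{I_1}\times\dots\times Q_{I_k}$ is not ccc.

*Proof.* The set $\{(\{\alpha\},\dots,\{\alpha\}):\alpha<\omega_1\}$ is an uncountable antichain. If the conditions for $\alpha\ne\beta$ were compatible, then $\{\alpha,\beta\}\in Q_{I_j}$ for every $j$. So $e_\alpha,e_\beta$ would be incomparable with $\sigma_b(\Delta(e_\alpha,e_\beta))\in I_1\cap\dots\cap I_k=\emptyset$, which is impossible. $\square$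

**Proposition 11.** If $I\subsetneq\mathbb Z/m$, then $Q_I$ has no uncountable set of pairwise compatible conditions.

*Proof.* Suppose $L\subseteq Q_I$ is uncountable with pairwise compatible members. Thin $L$ to an uncountable $\Delta$-system $\{F_\gamma:\gamma<\omega_1\}$ of distinct sets with root $R$. At most one of them equals $R$; discard it. Pick $a_\gamma\in F_\gamma\setminus R$. These points are distinct, since the sets $F_\gamma\setminus R$ are pairwise disjoint. So $Y=\{e_{a_\gamma}:\gamma<\omega_1\}$ is uncountable. For $\gamma\ne\delta$ we have $a_\gamma,a_\delta\in F_\gamma\cup F_\delta\in Q_I$, so $\sigma_b(\Delta(e_{a_\gamma},e_{a_\delta}))\in I$. Thus $\sigma_b(\eta)\in I$ for all $\eta\in\Delta(Y)$, and $\Delta(Y)\cap E_i=\emptyset$ for any $i\notin I$. This contradicts Lemma 9. $\square$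

It remains to prove the chain condition. For singletons in one poset $Q_I$ with $i\in I$ it is immediate: given uncountably many singletons $\{a\}$, apply Lemma 9 to the set of the corresponding $e_a$ and get two with first difference in $E_i$. Their union is a condition.

For conditions with two points, say $\{a^0_\gamma,a^1_\gamma\}$, there are four cross pairs between the $\gamma$-th and the $\delta$-th condition, and all four need colors in $I$, whereas Lemma 9 controls one pair at a time. The way out is that (3) leaves only two kinds of cross pairs. Either the first difference is the same $\eta$ that Lemma 9 gave us, or it is a first difference that already occurs *inside* the $\gamma$-th condition, where the color is in $I$ by assumption. The same $\eta$ serves all coordinates of a product at once, which is why one common color $i$ suffices.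

**Proposition 12.** If $i\in I_1\cap\dots\cap I_k$, then $Q_{I_1}\times\dots\times Q_{I_k}$ is ccc.

*Proof.* Let $(F^1_\gamma,\dots,F^k_\gamma)$, $\gamma<\omega_1$, be distinct conditions. We must find two compatible ones.

**Step 1: thin the family.** The purpose is to separate the moving points from the fixed ones. Applying the $\Delta$-system lemma to each coordinate in turn, and then fixing cardinalities, we may assume that for each $j$ the sets $F^j_\gamma$ form a $\Delta$-system with root $R^j$, and that $|F^j_\gamma\setminus R^j|=n_j$ for all $\gamma$. For fixed $j$ the sets $F^j_\gamma\setminus R^j$ are pairwise disjoint for different $\gamma$, so each ordinal is in at most one of them. Hence, for every $\gamma<\omega_1$, all but countably many indices $\rho$ satisfy $F^j_\rho\setminus R^j\subseteq[\gamma,\omega_1)$ for all $j$. Choosing such indices recursively, in increasing order, and reindexing, we may assume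
$$F^j_\gamma\setminus R^j\subseteq[\gamma,\omega_1)\quad\text{for all }\gamma<\omega_1\text{ and all }j.$$
Let $n=\sum_jn_j$. Then $n>0$, since otherwise all conditions would equal $(R^1,\dots,R^k)$, and they are distinct. List the points of the sets $F^j_\gamma\setminus R^j$, first by $j$ and then increasingly, as $a^0_\gamma,\dots,a^{n-1}_\gamma$, and let $j(l)$ be the coordinate to which $a^l_\gamma$ belongs. This does not depend on $\gamma$. (A point may be listed once for each of several coordinates; this does no harm.)

**Step 2: align, and choose the two conditions.** The purpose is to reduce all cross pairs to one first difference. The node $e_{a^l_\gamma}$ has domain $a^l_\gamma\ge\gamma$, so Lemma 7 applies to $t^l_\gamma=e_{a^l_\gamma}$, $l<n$ (with $\zeta_0=0$). It yields $\Gamma$, $\zeta$ and $h_0,\dots,h_{n-1}$. The nodes $e_{a^0_\gamma}\restriction\gamma$, $\gamma\in\Gamma$, have different domains and so form an uncountable subset of $T$. By Lemma 9 there are $\gamma<\delta$ in $\Gamma$ such that $e_{a^0_\gamma}\restriction\gamma$ and $e_{a^0_\delta}\restriction\delta$ are incomparable with first difference $\eta\in E_i$.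

**Step 3: check every pair.** We show $F^j_\gamma\cup F^j_\delta\in Q_{I_j}$ for each $j$, which makes the $\gamma$-th and $\delta$-th conditions compatible. Take two distinct points of $F^j_\gamma\cup F^j_\delta$. If both lie in $F^j_\gamma$ or both lie in $F^j_\delta$, the requirement holds because these are conditions; this covers every pair with a point in $R^j$. Otherwise the points are $a^l_\gamma$ and $a^{l'}_\delta$ with $j(l)=j(l')=j$. By Lemma 7 the nodes $e_{a^l_\gamma}$ and $e_{a^{l'}_\delta}$ are incomparable, and (3) gives two cases.

- *Case $h_l=h_{l'}$.* The first difference is $\eta$, and $\sigma_b(\eta)=i\in I_j$.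
- *Case $h_l\ne h_{l'}$.* Then $l\ne l'$, so $a^l_\gamma\neq a^{l'}_\gamma$ are two points of $F^j_\gamma$. Since $e_{a^l_\gamma}$ and $e_{a^{l'}_\gamma}$ extend $h_l$ and $h_{l'}$, we have
$$\Delta(e_{a^l_\gamma},e_{a^{l'}_\delta})=\Delta(h_l,h_{l'})=\Delta(e_{a^l_\gamma},e_{a^{l'}_\gamma}),$$
and the $\sigma_b$-value of this ordinal is in $I_j$ because $F^j_\gamma\in Q_{I_j}$. $\square$

**Proof of Theorems 2 and 3.** Part 1 of Theorem 3 is Propositions 12 and 10. For part 2, let $\emptyset\ne I\subsetneq\mathbb Z/m$. The finite powers of $Q_I$ are ccc by Proposition 12 with $I_1=\dots=I_k=I$, and Proposition 11 gives the rest. Theorem 2 follows as explained in Section 2. $\square$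

## 7. Prescribing which products are ccc

Part 1 of Theorem 3 translates the chain condition of products into intersections of finite sets, and any finite simplicial complex can be coded by such intersections.

**Proof of Corollary 4.** List the maximal faces of $K$ as $A_0,\dots,A_{m-1}$, repeating one if necessary so that $m\ge2$. For each vertex $j$ let $I_j=\{i\in\mathbb Z/m:j\in A_i\}$ and $Q_j=Q_{I_j}$. For nonempty $A\subseteq\{1,\dots,n\}$ we have
$$\bigcap_{j\in A}I_j=\{i\in\mathbb Z/m:A\subseteq A_i\}.$$
This set is nonempty iff $A$ is contained in a maximal face, that is, iff $A\in K$. By part 1 of Theorem 3, $\prod_{j\in A}Q_j$ is ccc iff $A\in K$.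

For the example, let $n\ge2$ and let $K$ consist of all proper subsets of $\{1,\dots,n\}$. Every vertex is in $K$, every set of $n-1$ indices is in $K$, and $\{1,\dots,n\}$ is not. $\square$

For $n=2$ this complex has the maximal faces $A_0=\{1\}$ and $A_1=\{2\}$, so $m=2$, $I_1=\{0\}$ and $I_2=\{1\}$, and the corollary returns the two posets of Theorem 2. For $n=3$ the maximal faces are $A_0=\{2,3\}$, $A_1=\{1,3\}$, $A_2=\{1,2\}$, so $I_1=\{1,2\}$, $I_2=\{0,2\}$ and $I_3=\{0,1\}$ in $\mathbb Z/3$: any two of these sets meet, and all three have empty intersection.
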